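
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\numberwithin{equation}{section}

\title{Failure of a biharmonic maximum principle for\\ logarithmically subharmonic reproducing weights}


\begin{abstract}
Let $\omega$ be a logarithmically subharmonic weight on the unit disk, smooth up to the boundary, that reproduces the value at the origin of every bounded harmonic function. It was conjectured that a smooth real function $u$ with $\Delta\omega^{-1}\Delta u\le 0$ in the disk, and with $u\le 0$ and interior normal derivative $\le 0$ on the circle, must satisfy $u\le 0$. We disprove this by an explicit family of weights, some of them arbitrarily close to the constant weight $1$ in sup norm. The counterexamples have $\Delta\omega^{-1}\Delta u\equiv0$ and vanishing normal derivative. We also show that, for weights that are strictly positive on the closed disk, a failure can always be realized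 with strict inequalities, and that it persists under small sup-norm perturbations of the weight within the same class.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathbb D$ be the open unit disk in $\mathbb C$ and $\mathbb T=\partial\mathbb D$. We use the normalized Laplacian and the normalized measures
\[
\Delta=\frac14\Bigl(\frac{\partial^2}{\partial x^2}+\frac{\partial^2}{\partial y^2}\Bigr)=\partial_z\partial_{\bar z},\qquad
d\Sigma=\frac{dx\,dy}{\pi},\qquad d\sigma=\frac{|d\zeta|}{2\pi}\ \text{ on }\mathbb T .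
\]
On $\mathbb T$, $\partial/\partial n$ is the normal derivative pointing \emph{into} $\mathbb D$, and $\partial_\nu=-\partial/\partial n$ is the outward one. A \emph{weight} is a function that is strictly positive on $\mathbb D$. A weight $\omega$ is \emph{reproducing} (for the origin) if
\[
\int_{\mathbb D}h\,\omega\,d\Sigma=h(0)\qquad\text{for every bounded harmonic function $h$ on }\mathbb D,
\]
and \emph{logarithmically subharmonic} if $\log\omega$ is subharmonic on $\mathbb D$. The following is posed in \cite{BMP}; throughout, $\Delta\omega^{-1}\Delta u$ stands for $\Delta(\omega^{-1}\Delta u)$.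

\begin{conjecture}
Let $\omega$ be a logarithmically subharmonic reproducing weight on $\mathbb D$ that is $C^\infty$-smooth on $\bar{\mathbb D}$, and let $u$ be a real-valued $C^\infty$-smooth function on $\bar{\mathbb D}$. Then
\begin{equation}\label{eq:conj}
\Bigl\{\ \Delta\omega^{-1}\Delta u|_{\mathbb D}\le0,\quad u|_{\mathbb T}\le0,\quad \frac{\partial u}{\partial n}\Big|_{\mathbb T}\le0\ \Bigr\}\ \Longrightarrow\ u|_{\mathbb D}\le0 .
\end{equation}
\end{conjecture}

The hypotheses have a geometric meaning. Give $\mathbb D$ the metric $\omega\,|dz|^2$. Its Laplace--Beltrami operator is a constant multiple of $\omega^{-1}\Delta$, so $\omega^{-1}\Delta\omega^{-1}\Delta$ is, up to a constant factor, the bi-Laplacian of the surface; the positive factor $\omega^{-1}$ in front does not affect the sign condition in \eqref{eq:conj}. The Gaussian curvature is $-2\omega^{-1}\Delta\log\omega$, so logarithmic subharmonicity says that the curvature is nonpositive. The reproducing condition says that integration against the area form of the metric, normalized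 by $\pi^{-1}$, gives the value of a bounded harmonic function at the origin, as for the flat disk. A fourth-order operator has no maximum principle in general; the conjecture proposes that these two properties, which the flat disk has, suffice for one. For the flat disk, in the case $\Delta^2u\equiv0$, the implication does hold; we recall the computation in Section~\ref{sec:flat}. For general weights, even close to $\omega\equiv1$, it does not.

\subsection{Results}

For $0<a<1$ let
\[
\varphi(z)=\frac{a-z}{1-az},\qquad \varphi\circ\varphi=\mathrm{id},\qquad \varphi(0)=a .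
\]
For $\eta>0$ put $\theta=\frac1{1+\eta}\in(0,1)$ and, for $X\in\mathbb C\setminus(-\infty,0]$,
\begin{equation}\label{eq:q}
q(X)=1+(1-\theta)X-\theta(1-\theta)X^2\Lambda(1-X),\qquad \Lambda(x)=\int_0^1\frac{t^\theta\,dt}{1-xt}\quad (x\in\mathbb C\setminus[1,\infty)).
\end{equation}
The function $q$ is analytic on $\mathbb C\setminus(-\infty,0]$, and $q(\overline X)=\overline{q(X)}$. Define
\begin{equation}\label{eq:omega}
\omega_{\eta,a}=\bigl(1+\eta|\varphi|^2\bigr)|F|^2,\qquad F(z)=\sqrt{\frac{\theta}{q(1-a^2)}}\;q\bigl(1-a\varphi(z)\bigr).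
\end{equation}

\begin{theorem}\label{thm:main}
\textup{(i)} For all $\eta>0$ and $0<a<1$, $\omega_{\eta,a}$ is a logarithmically subharmonic reproducing weight, $C^\infty$ on $\bar{\mathbb D}$, with $(1+\eta)^{-2}\le\omega_{\eta,a}\le(1+\eta)^2$ on $\bar{\mathbb D}$.

\textup{(ii)} For every $\eta>0$ there is $a_0(\eta)<1$ such that for $a_0(\eta)<a<1$ and $\omega=\omega_{\eta,a}$ there is a real $u\in C^\infty(\bar{\mathbb D})$ with
\[
\Delta\omega^{-1}\Delta u\equiv0,\qquad u|_{\mathbb T}\le0,\qquad \frac{\partial u}{\partial n}\Big|_{\mathbb T}\equiv0,\qquad u>0\ \text{ somewhere in }\mathbb D .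
\]
In particular the conjecture is false.
\end{theorem}

Call a weight \emph{admissible} if it is logarithmically subharmonic, reproducing, $C^\infty$ on $\bar{\mathbb D}$ and strictly positive on $\bar{\mathbb D}$.

\begin{theorem}\label{thm:stable}
Suppose that the implication \eqref{eq:conj} fails for an admissible weight $\omega$. Then:

\textup{(a)} it fails with strict inequalities: there is a counterexample $u$ with $\Delta\omega^{-1}\Delta u<0$ on $\bar{\mathbb D}$, and $u<0$ and $\partial u/\partial n<0$ on $\mathbb T$;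

\textup{(b)} it fails for all admissible weights sufficiently close to $\omega$ in sup norm.
\end{theorem}

So the set of admissible weights for which \eqref{eq:conj} fails is open, in sup norm, in the set of all admissible weights. By Theorem~\ref{thm:main} its closure contains the constant weight $1$: for each $\eta>0$ choose $a\in(a_0(\eta),1)$, and the bounds in (i) tend to $1$ as $\eta\to0$.

\subsection{The idea}\label{sec:idea}

This subsection is heuristic. Let $K(z,w)$ be the Bergman kernel of $\omega$, the function that satisfies $f(w)=\int_{\mathbb D} f(z)\overline{K(z,w)}\,\omega(z)\,d\Sigma(z)$ for holomorphic $f\in L^2(\omega\,d\Sigma)$. For our weights it extends smoothly to the boundary off the diagonal. Take $u$ with $\Delta\omega^{-1}\Delta u=0$, with vanishing normal derivative, and with boundary values $\beta\le0$ supported on a small arc. At a point $\zeta\in\mathbb T$ off the arc both $u$ and its gradient vanish. So the sign of $u(r\zeta)$ for $r$ near $1$ is that of the second radial derivative of $u$ at $\zeta$, that is, of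 $\Delta u(\zeta)$, provided that this is not zero. For the weights of this paper we shall prove that
\begin{equation}\label{eq:ideaformula}
(\omega^{-1}\Delta u)(\zeta)=\int_{-\pi}^{\pi}\Bigl[\partial_\alpha\operatorname{Im}K(\zeta,e^{i\alpha})\Bigr]\beta(e^{i\alpha})\,\frac{d\alpha}{2\pi}.
\end{equation}
So \eqref{eq:conj} can hold for such a weight only if $\operatorname{Im}K(\zeta,e^{i\alpha})$ is nondecreasing in $\alpha$ as $e^{i\alpha}$ moves once around the circle from $\zeta$ back to $\zeta$. We need a weight for which it decreases somewhere.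

For $\omega\equiv1$ we have $K(z,w)=(1-z\bar w)^{-2}$ and, with $t=\arg\zeta-\alpha$,
\begin{equation}\label{eq:cot}
K(\zeta,e^{i\alpha})=-\frac{e^{-it}}{4\sin^2(t/2)},\qquad
\operatorname{Im}K(\zeta,e^{i\alpha})=\tfrac12\cot\tfrac t2 ,
\end{equation}
which increases with $\alpha$. But near the diagonal this monotonicity is a lower-order effect: $K$ itself is about $-t^{-2}$, while its imaginary part is only about $t^{-1}$. Suppose that $\omega$ differs from $1$ by a fixed small proportion but does so at a tiny length scale $\delta$ near a boundary point, and that this multiplies $K$ by a factor $E$ whose argument is of size $\varepsilon$ when $\zeta$, $w$ are at mutual distance comparable to $\delta$. Then $\operatorname{Im}K$ acquires a term $-t^{-2}\operatorname{Im}E$, of size $\varepsilon\delta^{-2}$. As $\delta\to0$ with $\varepsilon$ fixed, this swamps the term $t^{-1}$, and monotonicity depends on $E$ alone. In our family $\delta=1-a$. In the limit $a\to1$ the factor $E$ is explicit, and at distances that are large multiples of $\delta$ its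 argument is governed by the logarithmic singularity of $q$ at $0$.

Section~\ref{sec:flat} collects two standard facts and treats the constant weight by hand. Section~\ref{sec:weight} constructs the weights and their kernels, Section~\ref{sec:criterion} proves \eqref{eq:ideaformula} for them, Section~\ref{sec:blowup} carries out the limit $a\to1$, and Section~\ref{sec:stable} proves Theorem~\ref{thm:stable}.

\section{Preliminaries and the constant weight}\label{sec:flat}

Integrals $\oint$ are over $\mathbb T$, and integrals $\int$ with respect to $d\Sigma$ are over $\mathbb D$.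

\subsection{Two standard facts}

\emph{Green's formula.} For $g,u\in C^\infty(\bar{\mathbb D})$, in our normalization,
\begin{equation}\label{eq:green}
\int(g\Delta u-u\Delta g)\,d\Sigma=\tfrac12\oint(g\,\partial_\nu u-u\,\partial_\nu g)\,d\sigma .
\end{equation}
For $\beta\in C^\infty(\mathbb T)$ let $P[\beta]$ be its harmonic extension to $\mathbb D$; it is smooth on $\bar{\mathbb D}$ because the Fourier coefficients of $\beta$ decay rapidly. Put $N\beta=\partial_\nu P[\beta]\in C^\infty(\mathbb T)$. If $g\in C^\infty(\bar{\mathbb D})$ is harmonic, then \eqref{eq:green} with $u=P[\beta]$ gives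
\begin{equation}\label{eq:Nsym}
\oint g\,N\beta\,d\sigma=\oint\beta\,\partial_\nu g\,d\sigma ,\qquad\text{in particular}\quad \oint N\beta\,d\sigma=0 .
\end{equation}

\emph{Poisson's equation.} For real $g\in C^\infty(\bar{\mathbb D})$ and $\beta\in C^\infty(\mathbb T)$ there is a real $u\in C^\infty(\bar{\mathbb D})$ with $\Delta u=g$ and $u|_{\mathbb T}=\beta$. Indeed, extend $g$ to a real $\tilde g\in C_c^\infty(\mathbb C)$ and put $U(z)=\frac1\pi\int_{\mathbb C}\log|z-w|^2\,\tilde g(w)\,dA(w)$ with $dA=dx\,dy$. Then $U\in C^\infty(\mathbb C)$ and $\Delta U=\tilde g$, since $\Delta\log|z|^2=\pi\delta_0$ with respect to $dA$. Take $u=U+P[\beta-U|_{\mathbb T}]$.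

A \emph{harmonic polynomial} is a finite linear combination of the functions $z^n$, $\bar z^n$, $n\ge0$. Restricted to $\mathbb T$, these are the trigonometric polynomials, so a continuous function $f$ on $\mathbb T$ with $\oint gf\,d\sigma=0$ for all harmonic polynomials $g$ vanishes.

\subsection{The constant weight}

This subsection is an illustration and is not used in the proofs. Let $\omega\equiv1$, and let $u\in C^\infty(\bar{\mathbb D})$ be real with $\Delta^2u=0$. Put $\beta=u|_{\mathbb T}$ and $\mu=\partial u/\partial n|_{\mathbb T}$. We claim that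
\begin{equation}\label{eq:almansi}
u=P[\beta]+\tfrac12(1-|z|^2)\bigl(P[N\beta]+P[\mu]\bigr).
\end{equation}
If $h$ is harmonic, then $\Delta\bigl((1-|z|^2)h\bigr)=-h-z\partial_zh-\bar z\partial_{\bar z}h$ is harmonic, so the right side is annihilated by $\Delta^2$. It has boundary values $\beta$ and outward normal derivative $N\beta-(N\beta+\mu)=-\mu$. The difference $d$ of the two sides has zero boundary values and zero normal derivative, so \eqref{eq:green} gives $\int(\Delta d)^2\,d\Sigma=\int d\,\Delta^2d\,d\Sigma=0$. Thus $d$ is harmonic with zero boundary values, and $d=0$.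

The function $P[N\beta]$ equals $r\partial_rP[\beta]$, since both are harmonic with the same boundary values. Let $Q=|1-z\bar w|^2$ with $w\in\mathbb T$, and $r=|z|$. Because $2\operatorname{Re}(z\bar w)=1+r^2-Q$, we have $r\partial_rQ=2r^2-2\operatorname{Re}(z\bar w)=r^2-1+Q$, and hence
\[
r\partial_r\frac{1-r^2}{Q}=-\frac{2r^2}{Q}-\frac{(1-r^2)(r^2-1+Q)}{Q^2}=-\frac{1+r^2}{Q}+\frac{(1-r^2)^2}{Q^2}.
\]
Adding $\frac12(1-r^2)$ times this to the Poisson kernel $(1-r^2)/Q$ turns \eqref{eq:almansi} into
\begin{equation}\label{eq:flatkernel}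
u(z)=\frac12\oint\Bigl[\frac{(1-|z|^2)^2}{|1-z\bar w|^2}+\frac{(1-|z|^2)^3}{|1-z\bar w|^4}\Bigr]\beta(w)\,d\sigma(w)+\frac12(1-|z|^2)\,P[\mu](z).
\end{equation}
All kernels are positive, so $\beta\le0$ and $\mu\le0$ force $u\le0$: for $\omega\equiv1$ and $\Delta^2u\equiv0$ the implication \eqref{eq:conj} holds.

Now let $\mu=0$ and $\zeta\in\mathbb T\setminus\operatorname{supp}\beta$. By \eqref{eq:flatkernel}, $u(r\zeta)=\frac12(1-r^2)^2\bigl(\oint|\zeta-w|^{-2}\beta(w)\,d\sigma(w)+o(1)\bigr)$ as $r\to1^-$, so near $\zeta$ the sign of $u$ is governed by the kernel $|\zeta-w|^{-2}$. With \eqref{eq:cot} (which follows from $1-e^{it}=-2i\sin(t/2)\,e^{it/2}$),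
\[
\partial_\alpha\operatorname{Im}K(\zeta,e^{i\alpha})=\frac1{4\sin^2(t/2)}=\frac1{|\zeta-e^{i\alpha}|^2},
\]
in agreement with \eqref{eq:ideaformula}. It is the form $\partial_\alpha\operatorname{Im}K$ of this kernel that carries over to the weights below.

\section{The weights and their kernels}\label{sec:weight}

To use \eqref{eq:ideaformula} we need a reproducing weight whose Bergman kernel is known up to the boundary. Two operations change a kernel explicitly: composing the weight with a disk automorphism, and multiplying it by $|F|^2$ with $F$ holomorphic and zero-free. We start from the radial, logarithmically subharmonic weight $1+\eta|z|^2$, whose kernel is a power series in $z\bar w$. The automorphism $\varphi$ moves the center of the weight to the point $a$, and $F$ then makes it reproducing. The point to check is that $F$ has no zeros; this follows from the bounds for $q$ in Lemma~\ref{lem:bounds}.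

\subsection{The radial weight and the function $q$}

Let
\[
m_n=\int_0^1t^n(1+\eta t)\,dt=\frac1{n+1}+\frac\eta{n+2}=\frac{(1+\eta)(n+1+\theta)}{(n+1)(n+2)},\qquad d_n=\frac1{m_n}\qquad(n\ge0).
\]
Here we used $(n+2)+\eta(n+1)=(1+\eta)(n+1)+1$ and $\theta=1/(1+\eta)$. Since $(n+1)(n+2)=(n+1+\theta)(n+2-\theta)-\theta(1-\theta)$,
\begin{equation}\label{eq:dn}
d_n=\theta\Bigl[(n+1)+(1-\theta)-\frac{\theta(1-\theta)}{n+1+\theta}\Bigr].
\end{equation}
For $|x|<1$ we have $\sum_n\frac{x^n}{n+1+\theta}=\int_0^1\sum_nt^{n+\theta}x^n\,dt=\Lambda(x)$, and therefore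
\begin{equation}\label{eq:gen}
\sum_{n\ge0}d_nx^n=\theta\Bigl[\frac1{(1-x)^2}+\frac{1-\theta}{1-x}-\theta(1-\theta)\Lambda(x)\Bigr]=\frac{\theta\,q(1-x)}{(1-x)^2}.
\end{equation}
So, up to the factor $\theta$, $q$ measures how far the kernel of the radial weight is from $(1-x)^{-2}$, the kernel of the constant weight (with $x=z\bar w$).

\begin{lemma}\label{lem:bounds}
For $|x|\le1$, $x\ne1$,
\begin{equation}\label{eq:bounds}
1\le|q(1-x)|\le1+\eta ,
\end{equation}
and $q(1-x)$ is real and $\ge1$ for $0\le x<1$.
\end{lemma}

\begin{proof}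
By \eqref{eq:gen}, $\theta q(1-x)=(1-x)^2\sum d_nx^n=d_0-\sum_{n\ge1}e_nx^n$ for $|x|<1$, where
\[
e_1=2d_0-d_1=\frac4{2+\eta}-\frac6{3+2\eta}=\frac{2\eta}{(2+\eta)(3+2\eta)}>0
\]
and $-e_n=d_n-2d_{n-1}+d_{n-2}$ for $n\ge2$. In \eqref{eq:dn} the affine part of $d_n$ has zero second difference, and $n\mapsto1/(n+1+\theta)$ is strictly convex; so $-e_n<0$. Thus all $e_n$ are positive.

For $0<x<1$ we have $0\le\Lambda(x)\le\int_0^1\frac{dt}{1-xt}=-\frac{\log(1-x)}x$. Hence $(1-x)^2\Lambda(x)\to0$ and $q(1-x)\to1$ as $x\to1^-$. By monotone convergence $\sum e_n=d_0-\theta$. Therefore, for $|x|<1$,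
\[
\theta=d_0-\sum e_n\le|\theta q(1-x)|\le d_0+\sum e_n=2d_0-\theta ,
\]
and $(2d_0-\theta)/\theta=\frac{4(1+\eta)}{2+\eta}-1=1+\frac{2\eta}{2+\eta}\le1+\eta$. The bounds extend to $|x|=1$, $x\neq1$, by continuity. For $0\le x<1$ the value $\theta q(1-x)=d_0-\sum e_nx^n$ is real and at least $d_0-\sum e_n=\theta$.
\end{proof}

\subsection{Moving the center and normalizing}

Fix $\eta>0$ and $0<a<1$, let $\rho=1+\eta|\varphi|^2$, and let $A^2_\rho$ be the Hilbert space of holomorphic functions on $\mathbb D$ with norm $(\int|f|^2\rho\,d\Sigma)^{1/2}$. As $1\le\rho\le1+\eta$, it equals the unweighted Bergman space $A^2$ as a set. Since $|\varphi'|^2$ is the Jacobian of $\varphi$, the map $f\mapsto(f\circ\varphi)\varphi'$ is unitary from the Bergman space with weight $1+\eta|z|^2$ onto $A^2_\rho$. In the former the monomials $z^n$ form an orthogonal basis with $\|z^n\|^2=m_n$. So the functions $\varphi'\varphi^n$, $n\ge0$, form an orthogonal basis of $A^2_\rho$ with squared norms $m_n$. We shall use the identities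
\begin{equation}\label{eq:moebius}
1-\varphi(z)\overline{\varphi(w)}=\frac{(1-a^2)(1-z\bar w)}{(1-az)(1-a\bar w)},\qquad\varphi'(z)=-\frac{1-a^2}{(1-az)^2}.
\end{equation}
With them and \eqref{eq:gen}, the reproducing kernel of $A^2_\rho$ is
\begin{equation}\label{eq:K0}
K_0(z,w)=\sum_{n\ge0}d_n\,\varphi'(z)\varphi(z)^n\,\overline{\varphi'(w)\varphi(w)^n}=\frac{\theta\,q\bigl(1-\varphi(z)\overline{\varphi(w)}\bigr)}{(1-z\bar w)^2}.
\end{equation}
In particular $K_0(z,0)=\theta q(1-a\varphi(z))$, so the function $F$ of \eqref{eq:omega} is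
\begin{equation}\label{eq:F}
F=\frac{K_0(\cdot,0)}{\sqrt{K_0(0,0)}},\qquad F(0)=\sqrt{K_0(0,0)} .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(i)}]
Write $\omega=\omega_{\eta,a}=\rho|F|^2$. Since $|a\varphi|\le a<1$ on $\bar{\mathbb D}$, the function $F$ is holomorphic near $\bar{\mathbb D}$, and by Lemma~\ref{lem:bounds} it has no zeros on $\bar{\mathbb D}$, hence none near $\bar{\mathbb D}$. So $\omega$ is $C^\infty$ and strictly positive on $\bar{\mathbb D}$. It is logarithmically subharmonic, because $\log|F|^2$ is harmonic and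
\[
\Delta\log(1+\eta|\varphi|^2)=\frac{\eta|\varphi'|^2}{(1+\eta|\varphi|^2)^2}\ge0 .
\]
By Lemma~\ref{lem:bounds}, $1\le q(1-a^2)\le1+\eta$, and so $|F|^2=\theta|q(1-a\varphi)|^2/q(1-a^2)$ lies between $\theta/(1+\eta)=(1+\eta)^{-2}$ and $\theta(1+\eta)^2=1+\eta$. Together with $1\le\rho\le1+\eta$ this gives the bounds on $\omega$.

For the reproducing property let $g\in A^2$. Then $gF\in A^2_\rho$ and, by \eqref{eq:F},
\begin{equation}\label{eq:repr}
\int g\,\omega\,d\Sigma=\int gF\,\overline F\,\rho\,d\Sigma=\frac{(gF)(0)}{\sqrt{K_0(0,0)}}=g(0).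
\end{equation}
A bounded real harmonic $h$ is $\operatorname{Re}g$ with $g$ in the Hardy space $H^2\subset A^2$, because its Fourier coefficients are square summable. Take real parts in \eqref{eq:repr}; complex $h$ follow by linearity.
\end{proof}

Since $f\mapsto fF$ is unitary from the Bergman space of $\omega$ onto $A^2_\rho$, the kernel of $\omega$ is
\begin{equation}\label{eq:K}
K(z,w)=\frac{K_0(z,w)}{F(z)\overline{F(w)}},\qquad K(z,0)=K(0,w)=1 .
\end{equation}
The normalization follows from \eqref{eq:F}. By the closed form in \eqref{eq:K0}, $K$ is an analytic function of $(z,\bar w)$ near each point of $\bar{\mathbb D}\times\bar{\mathbb D}$ except those with $z=w\in\mathbb T$. Indeed, if $z,w\in\bar{\mathbb D}$, then $X=1-\varphi(z)\overline{\varphi(w)}$ has nonnegative real part. It vanishes only if $\varphi(z)$ and $\varphi(w)$ are equal and unimodular, i.e.\ $z=w\in\mathbb T$. Otherwise $X\in\mathbb C\setminus(-\infty,0]$, where $q$ is analytic, and also $z\bar w\ne1$.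

\section{A boundary formula and a criterion}\label{sec:criterion}

Let $\omega=\omega_{\eta,a}$, with $\rho,F,K_0,K$ as in Section~\ref{sec:weight}. For $z\in\bar{\mathbb D}$ and $w=e^{i\alpha}\in\mathbb T$ with $z\ne w$ put
\begin{equation}\label{eq:J}
J(z,w)=\partial_\alpha\operatorname{Im}K(z,e^{i\alpha}).
\end{equation}

\begin{proposition}\label{prop:solve}
Let $\beta\in C^\infty(\mathbb T)$ be real. There is a real $u\in C^\infty(\bar{\mathbb D})$ with $\Delta\omega^{-1}\Delta u\equiv0$, $u|_{\mathbb T}=\beta$, $\partial u/\partial n|_{\mathbb T}\equiv0$, and such that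
\begin{equation}\label{eq:vformula}
(\omega^{-1}\Delta u)(\zeta)=\oint J(\zeta,w)\,\beta(w)\,d\sigma(w)\qquad\text{for all }\zeta\in\mathbb T\setminus\operatorname{supp}\beta .
\end{equation}
\end{proposition}

How can $u$ be found? Put $\psi=-\frac12N\beta$. If $u$ exists, then $v=\omega^{-1}\Delta u$ is harmonic, and Green's formula together with \eqref{eq:Nsym} gives $\int g\,v\,\omega\,d\Sigma=-\frac12\oint\beta\,\partial_\nu g\,d\sigma=\oint g\,\psi\,d\sigma$ for every harmonic polynomial $g$. So we must find a harmonic $v$ with these moments. The reproducing property suggests $v=2\operatorname{Re}V$ with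
\begin{equation}\label{eq:V}
V(z)=\oint K(z,w)\,\psi(w)\,d\sigma(w),\qquad z\in\mathbb D .
\end{equation}
Because $K(\cdot,w)$ is not absolutely integrable over $\mathbb D$ for $w\in\mathbb T$, we verify this through the orthogonal expansion \eqref{eq:K0} and not by interchanging integrals.

\begin{lemma}\label{lem:moments}
The function $v=2\operatorname{Re}V$ extends to a real function in $C^\infty(\bar{\mathbb D})$, harmonic in $\mathbb D$, and
\begin{equation}\label{eq:moments}
\int g\,v\,\omega\,d\Sigma=\oint g\,\psi\,d\sigma\qquad\text{for all harmonic polynomials }g .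
\end{equation}
\end{lemma}

\begin{proof}
For fixed $z\in\mathbb D$ the series \eqref{eq:K0} converges uniformly in $w\in\mathbb T$, so
\[
V=\frac{\varphi'}F\sum_{n\ge0}d_nc_n\varphi^n,\qquad c_n=\oint\overline{\Bigl(\frac{\varphi'\varphi^n}F\Bigr)}\,\psi\,d\sigma .
\]
The substitution $w=\varphi(s)$, with $d\sigma(w)=|\varphi'(s)|\,d\sigma(s)$ and $\varphi(w)=s$, gives $c_n=\oint\bar s^{\,n}\chi(s)\,d\sigma(s)$ with $\chi\in C^\infty(\mathbb T)$ independent of $n$. So $c_n$ decays faster than any power of $n$. Since $d_n=O(n+1)$, the series $\sum d_nc_nx^n$ is smooth on $|x|\le1$, and $V\in C^\infty(\bar{\mathbb D})$.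

Let $f$ be a holomorphic polynomial. The function $h=\bigl((Ff)\circ\varphi\bigr)\varphi'=\sum h_nz^n$ is holomorphic near $\bar{\mathbb D}$, so $h_n$ decays geometrically. Differentiating $\varphi(\varphi(z))=z$ gives $\varphi'(\varphi(z))\varphi'(z)=1$, hence $Ff=(h\circ\varphi)\varphi'=\sum h_n\varphi'\varphi^n$ uniformly on $\bar{\mathbb D}$. By orthogonality in $A^2_\rho$,
\[
\int V\bar f\,\omega\,d\Sigma=\int FV\,\overline{Ff}\,\rho\,d\Sigma=\sum_nd_nc_n\bar h_nm_n=\sum_nc_n\bar h_n=\oint\overline{\Bigl(\sum_n\frac{h_n\varphi'\varphi^n}F\Bigr)}\,\psi\,d\sigma=\oint\bar f\,\psi\,d\sigma .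
\]
On the other hand, \eqref{eq:repr}, $K(0,w)=1$ and $\oint\psi\,d\sigma=0$ give
\[
\int Vf\,\omega\,d\Sigma=V(0)f(0)=f(0)\oint K(0,w)\psi(w)\,d\sigma(w)=0 .
\]
It is here that the reproducing property enters. As $\psi$ and $\omega$ are real,
\[
\int v f\,\omega\,d\Sigma=\int Vf\,\omega\,d\Sigma+\overline{\int V\bar f\,\omega\,d\Sigma}=\oint f\,\psi\,d\sigma .
\]
Conjugation gives the same for $\bar f$, and \eqref{eq:moments} follows by linearity.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:solve}]
Let $u\in C^\infty(\bar{\mathbb D})$ be real with $\Delta u=\omega v$ and $u|_{\mathbb T}=\beta$. Then $\Delta\omega^{-1}\Delta u=\Delta v=0$. For a harmonic polynomial $g$, Lemma~\ref{lem:moments}, \eqref{eq:green} and \eqref{eq:Nsym} give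
\[
-\tfrac12\oint g\,N\beta\,d\sigma=\int g\,\omega v\,d\Sigma=\tfrac12\oint(g\,\partial_\nu u-\beta\,\partial_\nu g)\,d\sigma=\tfrac12\oint g\,(\partial_\nu u-N\beta)\,d\sigma .
\]
So $\oint g\,\partial_\nu u\,d\sigma=0$ for all such $g$, and $\partial_\nu u\equiv0$ on $\mathbb T$.

It remains to prove \eqref{eq:vformula}. For $z\in\mathbb D$ the function $K(z,\cdot)$ is antiholomorphic near $\bar{\mathbb D}$. So $\operatorname{Re}K(z,\cdot)$ is harmonic there, with outward normal derivative $\operatorname{Re}[\bar w\,\partial_{\bar w}K(z,w)]$ at $w\in\mathbb T$. For $w=e^{i\alpha}$ we have $\partial_\alpha K=-i\bar w\,\partial_{\bar w}K$, hence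
\[
\operatorname{Re}[\bar w\,\partial_{\bar w}K]=\operatorname{Re}[i\,\partial_\alpha K]=-\partial_\alpha\operatorname{Im}K=-J .
\]
Since $v(z)=2\operatorname{Re}\oint K(z,w)\psi(w)\,d\sigma(w)=-\oint\operatorname{Re}K(z,w)\,N\beta(w)\,d\sigma(w)$, \eqref{eq:Nsym} with $g=\operatorname{Re}K(z,\cdot)$ yields
\[
v(z)=\oint J(z,w)\,\beta(w)\,d\sigma(w),\qquad z\in\mathbb D .
\]
Let $\zeta\in\mathbb T\setminus\operatorname{supp}\beta$ and choose $\varepsilon>0$ so small that the compact set $\{z\in\bar{\mathbb D}:|z-\zeta|\le\varepsilon\}\times\operatorname{supp}\beta$ contains no point with $z=w$. By the analyticity of $K$ noted after \eqref{eq:K}, $J$ is uniformly continuous on this set. So as $z\to\zeta$ the right side converges to its value at $\zeta$, while the left side converges to $v(\zeta)$ by Lemma~\ref{lem:moments}.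
\end{proof}

\begin{proposition}[Criterion]\label{prop:criterion}
If $J(\zeta,w_0)<0$ for some $\zeta\ne w_0$ on $\mathbb T$, then there is a function $u$ as in Theorem~\ref{thm:main}\textup{(ii)} for $\omega$.
\end{proposition}

\begin{proof}
Take $\beta\le0$ smooth, $\beta\not\equiv0$, supported in a small closed arc around $w_0$ that omits $\zeta$ and on which $J(\zeta,\cdot)<0$. Let $u$ be as in Proposition~\ref{prop:solve}. By \eqref{eq:vformula}, $(\omega^{-1}\Delta u)(\zeta)>0$. On $\mathbb T$ near $\zeta$ both $u$ and $\partial_\nu u$ vanish. So in the polar form $4\Delta u=\partial_r^2u+r^{-1}\partial_ru+r^{-2}\partial_\alpha^2u$ only the first term survives at $\zeta$, and $\partial_r^2u(\zeta)=4\Delta u(\zeta)>0$. By Taylor's formula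
\[
u(r\zeta)=\tfrac12\,\partial_r^2u(\zeta)\,(1-r)^2+O\bigl((1-r)^3\bigr)>0
\]
for $r<1$ close to $1$. The remaining properties hold by construction.
\end{proof}

\section{The limit $a\to1$}\label{sec:blowup}

\subsection{Boundary coordinates}

It remains to find boundary points at which $\operatorname{Im}K$ decreases. Since the weight varies around the point $a$ at the scale $1-a$, we look at the boundary near $1$ at that scale. Put
\[
\gamma(x)=\frac{x-i}{x+i}\in\mathbb T\setminus\{1\}\quad(x\in\mathbb R),\qquad \zeta=\varphi(\gamma(x)),\qquad w=\varphi(\gamma(y)),\qquad x\ne y .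
\]
For fixed $x$ and $p=\gamma(x)$ we have $\frac{1-\zeta}{1-a}=\frac{1+p}{1-ap}\to\frac{1+p}{1-p}=-ix$ as $a\to1$. So $\zeta=1+i(1-a)x+o(1-a)$: the numbers $x$ and $y$ are approximate coordinates along the tangent at $1$ in units of $1-a$.

Write $p=\gamma(x)$ and $\tau=\overline{\gamma(y)}=\frac{y+i}{y-i}$. As $\varphi(\zeta)=p$ and $\overline{\varphi(w)}=\tau$, formulas \eqref{eq:K0}, \eqref{eq:K}, the definition of $F$ and $\overline{q(X)}=q(\overline X)$ give
\[
K(\zeta,w)=\frac{q(1-a^2)}{(1-\zeta\bar w)^2}\cdot\frac{q(1-p\tau)}{q(1-ap)\,q(1-a\tau)} ,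
\]
and \eqref{eq:moebius} applied to $\gamma(x)$, $\gamma(y)$ gives $1-\zeta\bar w=\frac{(1-a^2)(1-p\tau)}{(1-ap)(1-a\tau)}$. Hence
\begin{equation}\label{eq:Ma}
K(\zeta,w)=\frac{q(1-a^2)}{(1-a^2)^2}\,M_a(x,y),\qquad M_a(x,y)=\frac{(1-ap)^2(1-a\tau)^2}{(1-p\tau)^2}\cdot\frac{q(1-p\tau)}{q(1-ap)\,q(1-a\tau)} ,
\end{equation}
with a positive factor in front that does not depend on $x,y$. The points $p,\tau,p\tau$ lie on $\mathbb T\setminus\{1\}$, so $q$ is continuous and, by \eqref{eq:bounds}, nonzero at $1-p$, $1-\tau$, $1-p\tau$. Thus the formula for $M_a$ also makes sense for $a=1$, and for fixed $x\ne y$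
\begin{equation}\label{eq:Mlimit}
M_a(x,y)\to M_1(x,y)\qquad(a\to1^-).
\end{equation}
To compute $M_1$ put
\begin{equation}\label{eq:X}
X_1=1-p=\frac{2i}{x+i},\qquad X_2=1-\tau=\frac{-2i}{y-i},\qquad X_0=1-p\tau=\frac{2i(y-x)}{(x+i)(y-i)} .
\end{equation}
Then $X_1X_2/X_0=-2i/(y-x)$, and so
\begin{equation}\label{eq:M1}
M_1(x,y)=-\frac4{(x-y)^2}\,E(x,y),\qquad E=\frac{q(X_0)}{q(X_1)\,q(X_2)}.
\end{equation}
This is the situation described in Section~\ref{sec:idea}. For the constant weight ($\theta=1$, $q\equiv1$) the limit $M_1$ is real: the increasing function $\frac12\cot\frac t2$ has disappeared from the leading order. For $\theta\in(0,1)$, wherever $-4\operatorname{Im}E/(x-y)^2$ takes different values at two points $y$, these decide how the values of $\operatorname{Im}K$ at the corresponding points compare when $a$ is near $1$.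

\begin{lemma}\label{lem:orient}
As $y$ increases over $\mathbb R$, the argument of $w=\varphi(\gamma(y))$ increases, with positive derivative.
\end{lemma}

\begin{proof}
First, $\gamma'(y)/\gamma(y)=\frac1{y-i}-\frac1{y+i}=\frac{2i}{y^2+1}$, so $\arg\gamma(y)$ has derivative $2/(y^2+1)>0$. Next, for $s\in\mathbb T$ the derivative of $\arg\varphi(s)$ with respect to $\arg s$ is
\[
\frac{s\varphi'(s)}{\varphi(s)}=-\frac{(1-a^2)s}{(1-as)(a-s)}=\frac{1-a^2}{(1-as)(1-a\bar s)}>0 . \qedhere
\]
\end{proof}

\subsection{The imaginary part of $M_1$ for large $x$}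

We now let $x$ and $y$ tend to infinity in a fixed proportion. Then all $X_j\to0$, and only the behavior of $q$ at $0$ matters.

\begin{lemma}\label{lem:asymp}
There is a real constant $\kappa$ such that, with principal logarithms,
\begin{equation}\label{eq:logq}
\log q(X)=(1-\theta)X+\theta(1-\theta)X^2\log X+\kappa X^2+o(|X|^2)\qquad(X\to0,\ \operatorname{Re}X\ge0,\ X\ne0).
\end{equation}
\end{lemma}

\begin{proof}
Since $1-(1-X)t=(1-t)+tX$,
\[
\Lambda(1-X)=\int_0^1\frac{dt}{(1-t)+tX}-\int_0^1\frac{1-t^\theta}{(1-t)+tX}\,dt ,\qquad \int_0^1\frac{dt}{(1-t)+tX}=-\frac{\log X}{1-X} .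
\]
For the second integral, $|(1-t)+tX|\ge\operatorname{Re}\bigl((1-t)+tX\bigr)\ge1-t$ because $\operatorname{Re}X\ge0$. So along every sequence $X_k\to0$ in $\{\operatorname{Re}X\ge0\}\setminus\{0\}$ the integrand is dominated by the integrable function $\frac{1-t^\theta}{1-t}$, and it converges to this function pointwise. Hence, as $X\to0$ in the half-plane, the second integral tends to $C_\theta=\int_0^1\frac{1-t^\theta}{1-t}\,dt$. Since $X\log X\to0$, we get $\Lambda(1-X)=-\log X-C_\theta+o(1)$, and by \eqref{eq:q}
\[
q(X)=1+(1-\theta)X+\theta(1-\theta)X^2\log X+\theta(1-\theta)C_\theta X^2+o(|X|^2).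
\]
Taking logarithms gives \eqref{eq:logq} with $\kappa=\theta(1-\theta)C_\theta-\frac12(1-\theta)^2$.
\end{proof}

In our application the $X_j$ are nearly imaginary, of size $1/x$. The squares $X_j^2$ are then nearly real, and the linear terms will combine to something nearly real. What is left at order $x^{-2}$ is the logarithm: $\log X_j$ has imaginary part near $\pm\pi/2$, with a sign that depends on $j$.

\begin{proposition}\label{prop:imM}
For fixed $c\in(0,1)$,
\[
\lim_{x\to+\infty}x^4\operatorname{Im}M_1(x,cx)=\frac{16\pi\,\theta(1-\theta)}{c(1-c)} .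
\]
\end{proposition}

\begin{proof}
Let $y=cx$ and $x\to+\infty$. By \eqref{eq:X},
\[
X_0=-\frac{i\lambda_0}x\bigl(1+O(\tfrac1x)\bigr),\quad X_1=\frac{i\lambda_1}x\bigl(1+O(\tfrac1x)\bigr),\quad X_2=-\frac{i\lambda_2}x\bigl(1+O(\tfrac1x)\bigr),
\]
with $\lambda_1=2$, $\lambda_2=\frac2c$, $\lambda_0=\frac{2(1-c)}c=\lambda_2-\lambda_1$, all positive. Each $X_j$ is $1$ minus a unimodular number, so $\operatorname{Re}X_j\ge0$ and Lemma~\ref{lem:asymp} applies. Let
\[
L=\log q(X_0)-\log q(X_1)-\log q(X_2),\qquad E=e^L .
\]
We collect the contributions to $\operatorname{Im}L$ of the terms in \eqref{eq:logq}.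

\emph{Linear terms.} We have $X_0-X_1-X_2=-(1-p)(1-\tau)=-\frac4{(x+i)(y-i)}$, and $(x+i)(y-i)=xy+1+i(y-x)$. So this quantity is $O(x^{-2})$, with imaginary part $O(x^{-3})$.

\emph{Quadratic terms.} Since $X_j^2=-\lambda_j^2x^{-2}(1+O(\frac1x))$ and $\kappa$ is real, $\operatorname{Im}(\kappa X_j^2)=O(x^{-3})$.

\emph{Logarithmic terms.} We have $\log X_j=\log\frac{\lambda_j}x\pm\frac{i\pi}2+O(\frac1x)$, with the sign $+$ for $j=1$ and $-$ for $j=0,2$. So
\[
\operatorname{Im}(X_1^2\log X_1)=-\frac{\pi\lambda_1^2}{2x^2}+O\Bigl(\frac{\log x}{x^3}\Bigr),\qquad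
\operatorname{Im}(X_j^2\log X_j)=+\frac{\pi\lambda_j^2}{2x^2}+O\Bigl(\frac{\log x}{x^3}\Bigr)\quad(j=0,2).
\]

Together, with error $o(x^{-2})$ from \eqref{eq:logq},
\[
x^2\operatorname{Im}L\to\theta(1-\theta)\,\frac\pi2\,\bigl[\lambda_0^2+\lambda_1^2-\lambda_2^2\bigr]
=\theta(1-\theta)\,\pi\,\lambda_1(\lambda_1-\lambda_2)=-4\pi\,\theta(1-\theta)\,\frac{1-c}c ,
\]
where we used $\lambda_0=\lambda_2-\lambda_1$. Since $L=O(x^{-2}\log x)$, we have $\operatorname{Im}E=\operatorname{Im}L+O(x^{-4}\log^2x)$. Now multiply by $-4/(x-y)^2=-4/((1-c)^2x^2)$ as in \eqref{eq:M1}.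
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(ii)}]
Fix $\eta>0$. The values of $1/(c(1-c))$ at $c=\frac14$ and $c=\frac12$ are $\frac{16}3$ and $4$. Since $\theta(1-\theta)>0$, Proposition~\ref{prop:imM} lets us fix $x>0$, depending only on $\eta$, with
\[
\operatorname{Im}M_1(x,\tfrac x2)<\operatorname{Im}M_1(x,\tfrac x4) .
\]
By \eqref{eq:Mlimit} there is $a_0(\eta)<1$ such that the same inequality holds for $M_a$ whenever $a_0(\eta)<a<1$. Fix such an $a$ and let $\zeta=\varphi(\gamma(x))$. As $y$ increases from $\frac x4$ to $\frac x2$, the point $w=\varphi(\gamma(y))=e^{i\alpha}$ traverses, by Lemma~\ref{lem:orient}, an arc in the direction of increasing $\alpha$. The arc does not contain $\zeta$, because $\varphi\circ\gamma$ is injective and $y\ne x$. On it $\operatorname{Im}K(\zeta,e^{i\alpha})$ is a smooth function of $\alpha$. By \eqref{eq:Ma} its value at the end of the arc is smaller than at the beginning. By the mean value theorem $J(\zeta,w_0)=\partial_\alpha\operatorname{Im}K(\zeta,e^{i\alpha})<0$ at some point $w_0=e^{i\alpha}$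 of the arc. Proposition~\ref{prop:criterion} now provides $u$.
\end{proof}

\begin{remark}
The order of the limits matters: first $x$ is chosen large in terms of $\eta$, then $a$ close to $1$ in terms of $x$. Thus $\zeta$ and $w$ lie at distances from $1$ that are large multiples of $1-a$ but still small. The only property of $\eta$ that enters in Section~\ref{sec:blowup} beyond the bounds \eqref{eq:bounds} is $\theta(1-\theta)\ne0$, which says that the kernel of $1+\eta|z|^2$ has a logarithmic singularity on the boundary diagonal.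
\end{remark}

\section{Strict inequalities and stability}\label{sec:stable}

\begin{proof}[Proof of Theorem~\ref{thm:stable}]
Let $u$ satisfy the hypotheses in \eqref{eq:conj} for the admissible weight $\omega$, with $u(z_0)>0$ for some $z_0\in\mathbb D$. Since $\omega$ is smooth and positive on $\bar{\mathbb D}$, $\Delta\omega^{-1}\Delta u\le0$ on $\bar{\mathbb D}$ by continuity.

(a) We perturb $u$ so that each inequality becomes strict. The main point is to gain in the normal derivative without spoiling the others. For the constant weight the function $|z|^2-1$ would serve. In general let $s\in C^\infty(\bar{\mathbb D})$ be real with $\Delta s=\omega$, $s|_{\mathbb T}=0$. By \eqref{eq:green} and the reproducing property,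
\[
\oint g\,\partial_\nu s\,d\sigma=2\int g\,\omega\,d\Sigma=2g(0)=\oint2g\,d\sigma
\]
for all harmonic polynomials $g$. So $\partial_\nu s\equiv2$, that is, $\partial s/\partial n\equiv-2$, while $\Delta\omega^{-1}\Delta s=0$. Let $b\in C^\infty(\bar{\mathbb D})$ be real with $\Delta b=-|z|^2\omega$, $b|_{\mathbb T}=0$, and put
\[
u_\varepsilon=u+\varepsilon s-\varepsilon^2+\varepsilon^2b ,\qquad \varepsilon>0 .
\]
Then $\omega^{-1}\Delta u_\varepsilon=\omega^{-1}\Delta u+\varepsilon-\varepsilon^2|z|^2$. Since $\Delta|z|^2=1$, we get $\Delta\omega^{-1}\Delta u_\varepsilon\le-\varepsilon^2<0$ on $\bar{\mathbb D}$. On $\mathbb T$ we have $u_\varepsilon\le-\varepsilon^2<0$ and $\partial u_\varepsilon/\partial n\le-2\varepsilon+O(\varepsilon^2)$. For small $\varepsilon$ the latter is negative and $u_\varepsilon(z_0)>0$.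

(b) Fix such a $u_\varepsilon$ and put $W=\omega^{-1}\Delta u_\varepsilon\in C^\infty(\bar{\mathbb D})$. For an admissible weight $\tilde\omega$ let $\tilde u\in C^\infty(\bar{\mathbb D})$ be real with $\Delta\tilde u=\tilde\omega W$, $\tilde u|_{\mathbb T}=u_\varepsilon|_{\mathbb T}$. Then $\Delta\tilde\omega^{-1}\Delta\tilde u=\Delta W<0$ on $\bar{\mathbb D}$ and $\tilde u<0$ on $\mathbb T$; only the normal derivative and the value at $z_0$ have to be controlled. Let $\delta=\|\tilde\omega-\omega\|_\infty\|W\|_\infty$. The function $D=\tilde u-u_\varepsilon$ vanishes on $\mathbb T$ and satisfies $|\Delta D|=|(\tilde\omega-\omega)W|\le\delta$. Since $\Delta(1-|z|^2)=-1$, both functions $\pm D-\delta(1-|z|^2)$ are subharmonic and vanish on $\mathbb T$, hence are $\le0$. So $|D|\le\delta(1-|z|^2)$ in $\mathbb D$, and therefore $|\partial D/\partial n|\le2\delta$ on $\mathbb T$. The negative continuous function $\partial u_\varepsilon/\partial n$ is bounded away from $0$ on $\mathbb T$. So for small $\delta$ we have $\partial\tilde u/\partial n<0$ on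 $\mathbb T$ and $\tilde u(z_0)>0$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BMP} \emph{A biharmonic maximum principle for hyperbolic surfaces}, \texttt{http://www.math.kth.se/\char`\~haakanh/publications/hedenmalm-jakobsson-shimorin-jram.pdf}
\end{thebibliography}

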